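# Fastest-first scheduling on related machines is better than 2-competitive

## Machines, jobs and competitive ratios

**Definition (machines and slots).** There are $m$ machines, and machine $i$ has speed $s_i>0$. The number $m$ and the speeds are known in advance. All jobs have the same processing time $p$, a positive integer, and unit weight. A job run on machine $i$ occupies a slot of length $\ell_i=p/s_i$. We index the machines so that $\ell_1\le\ell_2\le\dots\le\ell_m$, with ties broken in a fixed way. So a small index means a fast machine.

*Example.* With $p=6$ and speeds $3,2$ we get $\ell_1=2$ and $\ell_2=3$.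

**Definition (instance).** An instance is a finite set of jobs. Job $j$ has a release time $r_j\in\mathbb Z_{\ge0}$ and is revealed at that time. Jobs with the same release time are presented one at a time. Hence all jobs are totally ordered by presentation: $x\prec y$ means that $x$ is presented before $y$, and then $r_x\le r_y$.

*Example.* Our first instance has four jobs $a\prec b\prec c\prec d$ with release times $0,1,3,3$.

**Definition (fixed start times, offline schedule).** A job must be started on some machine immediately at its release, or it is lost. Slots on one machine must not overlap. Slots are half-open, $[r,r+\ell_i)$, so a machine whose slot ends at time $3$ can take a job released at time $3$. An offline schedule, after deletion of jobs that it does not complete, is a set of jobs $X$, each started at time $r_X$ on a machine $O(X)$, with disjoint slots on each machine. In particular, if $X\prec Y$ are in the schedule and $O(X)=O(Y)=i$, then $r_Y\ge r_X+\ell_i$.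

*Example.* With $\ell_1=2$, $\ell_2=3$ and the jobs above, all four jobs can be completed: $b$ on machine 1 in $[1,3)$, $c$ on machine 1 in $[3,5)$, $a$ on machine 2 in $[0,3)$, $d$ on machine 2 in $[3,6)$.

**Definition (online algorithm, competitiveness).** A deterministic online algorithm decides about each presented job before it sees the next one. It may abort a running job, which is then lost. Its profit is the number of completed jobs. It is $c$-competitive if on every instance its profit is at least $1/c$ times the optimal offline profit.

**Definition (greedy, FG).** An algorithm is greedy if it never aborts and, whenever a job is released while some machine is idle, it starts the job on some idle machine. So it rejects a job only when all machines are busy. The algorithm **FG** is the greedy algorithm that always uses the idle machine of smallest index, that is, a fastest idle machine.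

*Example.* On the instance above FG runs $a$ on machine 1 in $[0,2)$ and $b$ on machine 2 in $[1,4)$. At time 3 machine 1 is idle, so $c$ runs there in $[3,5)$. Then $d$ is presented while both machines are busy, and it is lost. So FG completes 3 jobs where 4 are possible.

## One constant below 2 for all machine sets

The problem comes from "Open Problems in Throughput Scheduling" (http://kam.mff.cuni.cz/~sgall/ps/esa.pdf). For equal processing times and unit weights, these facts are given as known:

- Any greedy algorithm is 2-competitive.
- For $m\to\infty$, no deterministic algorithm is better than $3/2$-competitive.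
- For $m\ge3$, no upper bound below 2 is known for any algorithm.
- For $m=2$, FG is $4/3$-competitive and optimal. For $m\to\infty$, its ratio is only known to be at least $25/16$.

The question: is there a single constant $c<2$ such that for every $m$ and every choice of speeds some deterministic online algorithm is $c$-competitive? The algorithm may depend on $m$ and the speeds; $c$ may not. The answer is yes, and FG does it.

**Theorem 1.** For every $m$, all speeds and every instance, $\mathrm{OPT}\le\left(2-\frac1{1932}\right)\mathrm{FG}$.

**Theorem 2.** For each $m$, every greedy algorithm is $(2-\frac1m)$-competitive. This cannot be improved for the class of all greedy algorithms: for each $m$ there are speeds on which the greedy rule "use the slowest idle machine" has ratio at least $2-\frac1m$.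

Together, FG is $\min\{2-\frac1m,\,2-\frac1{1932}\}$-competitive on every set of $m$ machines. Theorem 2 is not needed for Theorem 1, but it shows that greediness alone gives no constant below 2, so the proof of Theorem 1 must use the fastest-first rule. The number $1932$ is not optimized and not claimed to be sharp, and the exact ratio of FG for $m\to\infty$ is not determined here. Integrality of the data is never used.

## Equal speeds, and two machines, by hand

**Equal speeds.** Suppose $\ell_i=\ell$ for all $i$ (this includes $m=1$). Then every greedy algorithm is optimal. Let $g_1\prec g_2\prec\cdots$ be the jobs accepted by the greedy algorithm and $o_1\prec\dots\prec o_n$ those of an offline schedule. We show by induction that $g_k$ exists and $g_k\preceq o_k$ for $k\le n$.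

Assume this for smaller indices. If $g_k\prec o_k$, we are done. Otherwise exactly $k-1$ jobs were accepted before $o_k$, because $g_{k-1}\preceq o_{k-1}\prec o_k$. If $k\le m$, at most $m-1$ machines are busy. If $k>m$, two of the $m+1$ jobs $o_{k-m},\dots,o_k$ use the same machine offline, so $r_{o_k}\ge r_{o_{k-m}}+\ell$. For $q\le k-m$ we have $g_q\preceq g_{k-m}\preceq o_{k-m}$, so $g_q$ has ended by time $r_{o_{k-m}}+\ell\le r_{o_k}$. Only $g_{k-m+1},\dots,g_{k-1}$ can still be running, which is at most $m-1$ jobs. In both cases a machine is idle, the greedy algorithm accepts $o_k$, and $g_k=o_k$.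

So all the difficulty comes from different speeds.

**Two machines.** The four-job instance above has ratio $4/3$ for FG. For the slowest-first rule a worse instance is $\ell_1=3$, $\ell_2=4$ with jobs at times $0,1,3$. Slowest-first runs the first two in $[0,4)$ on machine 2 and in $[1,4)$ on machine 1, and loses the third. Offline, run the first on machine 1 in $[0,3)$, the second on machine 2 in $[1,5)$, the third on machine 1 in $[3,6)$. The ratio is $3/2$. FG finds exactly this offline schedule. This is the case $m=2$ of the lower bound in Theorem 2.

## Splitting the offline jobs into two classes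

Fix an optimal offline schedule. We write OPT both for its set of completed jobs and for their number. The arguments below use only that OPT is a feasible offline schedule. In examples we therefore allow any feasible schedule in this role.

In this section and the next, fix any greedy algorithm. Let $N$ be the number of its jobs (the jobs it starts, hence completes). For such a job $J$ let $M(J)$ be its machine, $\alpha_J=r_J$ its start, and $\mathrm{end}(J)=\alpha_J+\ell_{M(J)}$.

**Definition (runs, idle, busy).** An algorithm job $J$ *runs at* a job $x$ if $J\prec x$ and $r_x<\mathrm{end}(J)$. Machine $i$ is *idle at* $x$ if no algorithm job on $i$ runs at $x$; otherwise it is *busy at* $x$. This describes the situation just before the decision on $x$.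

**Definition (the classes $A$ and $B$).** An OPT job $X$ is in $B$ if machine $O(X)$ is idle at $X$ and the algorithm does not start $X$ on $O(X)$. All other OPT jobs are in $A$. For $X\in A$, the machine $O(X)$ is occupied immediately after the decision on $X$; let $\pi(X)$ be the algorithm job occupying it, possibly $X$ itself. Write $A=A_r\cup A_c$, where $A_r$ are the members rejected by the algorithm and $A_c$ those accepted.

*Example.* In the four-job instance, with FG: $a\in B$. Next, $b\in A_c$ with $\pi(b)=a$; $c\in A_c$ with $\pi(c)=c$; and $d\in A_r$ with $\pi(d)=b$.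

**Step: each class has at most $N$ members.** If $X\in B$, a machine is idle at $X$, so by greediness $X$ is accepted. Thus $B$ is a set of algorithm jobs and $|B|\le N$. For $A$ we show that $\pi$ is injective. Suppose $\pi(X)=\pi(X')=J$ with $X\prec X'$. Then $O(X)=O(X')=M(J)$ and
$$\alpha_J\le r_X\le r_{X'}<\alpha_J+\ell_{O(X)}\le r_X+\ell_{O(X)} ,$$
whereas OPT needs $r_{X'}\ge r_X+\ell_{O(X)}$. So $|A|\le N$, and
$$2N-\mathrm{OPT}=(N-|A|)+(N-|B|),\tag{1}$$
with both terms nonnegative. In particular every greedy algorithm is 2-competitive. Also, $A_c$ and $B$ are disjoint sets of algorithm jobs, so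
$$|A_c|\le N-|B|.\tag{2}$$

To beat 2 we must show that almost equality in (1) is impossible. In equality, every algorithm job is used twice, once as a member of $B$ and once as a value of $\pi$.

## Greediness alone: the ratio $2-\frac1m$

The first thing to try is to show, from greediness only, that a fixed fraction of the algorithm jobs fails to be used twice. This gives a fraction $1/m$ and no more.

**Definition (full job).** An algorithm job is *full* if it lies in $B\cap\pi(A)$.

*Example.* In the four-job instance $a\in B$ and $a=\pi(b)$, so $a$ is full. The jobs $b$ and $c$ are not in $B$, so they are not full.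

**Proof of Theorem 2, upper bound.** By (1) the number of non-full jobs is at most $(N-|B|)+(N-|A|)=2N-\mathrm{OPT}$. So it suffices to show that at least $N/m$ jobs are non-full.

**Step 1: grouping.** Call the members of $A$ *marks*. Put each algorithm job $J$ in the group of the first mark $\mu\succeq J$, if there is one. A full $J$ is in $B$, hence is not a mark, and $J=\pi(X)$ for some mark $X$. As $X\ne J$, we have $X\succ J$, and $J$ runs at $X$. Consequently algorithm jobs after the last mark are non-full. Also, a full $J$ in the group of $\mu$ satisfies $J\prec\mu\preceq X$, so $r_\mu\le r_X<\mathrm{end}(J)$ and $J$ runs at $\mu$. So the full jobs of one group run at $\mu$ on distinct machines.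

**Step 2: a group with an accepted mark.** Let $\mu\in A_c$. Some machine was idle at $\mu$, so the group has at most $m-1$ full jobs. The group contains $\mu$ itself, which is not in $B$ and hence is non-full.

**Step 3: a group with a rejected mark.** Let $\mu\in A_r$, and suppose the group has a full job; let $J$ be the last one. Since $J\in B$, machine $O(J)$ is idle at $J$ and still idle after the decision on $J$. At $\mu$ all machines are busy, so some algorithm job $T\prec\mu$ on $O(J)$ runs at $\mu$. If $T\prec J$, then $\mathrm{end}(T)>r_\mu\ge r_J$ and $T$ would run at $J$, a contradiction. Also $T\ne J$, because $J$ is not on $O(J)$. So $J\prec T\prec\mu$. There is no mark from $J$ up to but excluding $\mu$, so $T$ is in the group of $\mu$. It comes after the last full job, so $T$ is non-full. The machine $O(J)$ carries $T$ at $\mu$, so the full jobs of the group sit on at most $m-1$ other machines.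

**Step 4: adding up.** In every group the number of full jobs is at most $m-1$ times the number of non-full jobs, and jobs outside all groups are non-full. Hence $N\le m\cdot\#\{\text{non-full}\}$, and $\mathrm{OPT}\le2N-\#\{\text{non-full}\}\le(2-\frac1m)N$. $\square$

**Proof of Theorem 2, lower bound.** Let $p=1$ and $s_i=1/(m+i)$, so $\ell_i=m+i$. Release job $x_t$ at time $t$ for $t=0,\dots,m-1$. When $x_t$ arrives, slowest-first has machines $m,\dots,m-t+1$ busy, so it runs $x_t$ on machine $m-t$, of slot length $2m-t$, in $[t,2m)$. Then release $m-1$ jobs at time $2m-1$. All are rejected, and the profit is $m$.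

Offline, for $t\le m-2$ run $x_t$ on machine $m-t-1$, of slot length $2m-t-1$, in $[t,2m-1)$. Run $x_{m-1}$ on machine $m$, which is otherwise unused. Run the last $m-1$ jobs on machines $1,\dots,m-1$, which are free again at time $2m-1$. The profit is $2m-1$, and the ratio is at least $\frac{2m-1}m=2-\frac1m$. $\square$

**Where the approach stops.** For $m\ge2$, look at this instance through the proof. The jobs $x_0,\dots,x_{m-2}$ are in $B$. The job $x_{m-1}$ is in $A_c$ with $\pi(x_{m-1})=x_0$, and the last $m-1$ jobs are in $A_r$ with $\pi$-values $x_{m-1},\dots,x_1$. So $x_0,\dots,x_{m-2}$ are full, $x_{m-1}$ is not, and everything is one group with mark $x_{m-1}$. The estimate of $m-1$ full jobs per non-full job is attained. Note that here the offline machine of $x_t$ has smaller index than the algorithm's machine: $O(x_t)=m-t-1<m-t=M(x_t)$. Under FG this cannot happen for jobs in $B$. That is the only property of FG beyond greediness that the proof of Theorem 1 uses.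

## Windows and good jobs under FG

From here on the algorithm is FG.

**Definition (window, charged, good, bad).** A *window* is a job $w\in A_r$; at a window all $m$ machines are busy. An FG job $J$ is *charged* if $J=\pi(w)$ for a window $w$. By injectivity of $\pi$ this $w$ is unique; denote it $w_J$ and put $\tau_J=r_{w_J}$. Since $w_J$ is rejected, $J\prec w_J$ and $J$ runs at $w_J$, and OPT starts $w_J$ on $M(J)$. Call $J$ *good* if $J\in B$ and $J$ is charged, and *bad* otherwise. Let $\delta$ be the number of bad jobs. For an FG job $J$ let $\omega_J$ be the first window $\succ J$, if one exists.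

**Example E.** Let $\ell=(4,6,20)$ and present $a,b,c,w_1,d,w_2$ at times $0,1,2,3,5,6$. FG runs $a$ on 1 in $[0,4)$, $b$ on 2 in $[1,7)$, and $c$ on 3 in $[2,22)$. It rejects $w_1$ at time 3, runs $d$ on 1 in $[5,9)$, and rejects $w_2$ at time 6. As OPT take the feasible schedule: $w_1$ on 1 in $[3,7)$; $a$ on 2 in $[0,6)$ and $w_2$ on 2 in $[6,12)$; $b$ on 3 in $[1,21)$. (It is not optimal; only feasibility is used.) The windows are $w_1,w_2$. The jobs $a$ and $b$ are in $B$, with $\pi(w_1)=a$ and $\pi(w_2)=b$, so both are good, with $\tau_a=3$ and $\tau_b=6$. The jobs $c,d$ are not in OPT, hence bad. So $\delta=2$, and $\omega_a=\omega_b=\omega_c=w_1$, $\omega_d=w_2$.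

**Step: it suffices to bound $N$ by a multiple of $\delta$.** Exactly $|A_r|$ jobs are charged, so by (1) and (2)
$$\delta\le(N-|B|)+(N-|A_r|)=(N-|B|)+(N-|A|)+|A_c|\le2(2N-\mathrm{OPT}),$$
that is,
$$\mathrm{OPT}\le2N-\frac\delta2.\tag{3}$$
Theorem 1 therefore follows from
$$N\le966\,\delta.\tag{4}$$

## The successor of a good job

The idea of the proof starts here. For a good job $J$, machine $O(J)$ was idle at $J$, but soon afterwards a window finds it busy. The job that fills it is a new FG job, and under FG it sits on a slower machine. We follow this link.

**Step: definition of $\nu$.** Let $J$ be good. Machine $O(J)$ is idle at $J$, and FG chose another machine, so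
$$M(J)<O(J)\quad\text{and}\quad\ell_{M(J)}\le\ell_{O(J)}.$$
Since $J\prec\omega_J\preceq w_J$ and $J$ runs at $w_J$, also $J$ runs at $\omega_J$. At $\omega_J$ machine $O(J)$ is busy, so some FG job $S\prec\omega_J$ on $O(J)$ has $\mathrm{end}(S)>r_{\omega_J}\ge\alpha_J$. If $S\prec J$, then $S$ would run at $J$, contradicting that $O(J)$ is idle at $J$. Also $S\ne J$, because $M(J)\ne O(J)$. So $J\prec S\prec\omega_J$. Hence the first FG job on $O(J)$ after $J$ exists. Call it the *successor* $\nu(J)$; it satisfies
$$J\prec\nu(J)\prec\omega_J,\qquad\omega_{\nu(J)}=\omega_J.\tag{5}$$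
The last equality holds because there is no window strictly between $J$ and $\omega_J$.

**Step: $\nu$ is injective.** Suppose $\nu(J)=\nu(J')=T$ on machine $i$ with $J\prec J'$. OPT starts both $J$ and $J'$ on $i$, so $\alpha_{J'}\ge\alpha_J+\ell_i$. But by (5), and since $J$ runs at $\omega_J$,
$$\alpha_{J'}\le\alpha_T\le r_{\omega_J}<\alpha_J+\ell_{M(J)}\le\alpha_J+\ell_i,$$
a contradiction.

**Definition (pred, $\sigma$, $\varphi$, neighbors).** If $T=\nu(J)$, write $J=\mathrm{pred}(T)$, $\sigma_T=\alpha_J$ and $\varphi_T=\alpha_T-\sigma_T\ge0$. OPT starts $\mathrm{pred}(T)$ on $M(T)$ at time $\sigma_T$. So $\varphi_T$ measures how much later FG starts a job on that machine than OPT does. There are $N-\delta$ good jobs, so exactly $\delta$ FG jobs have no pred. Let $T^-$ and $T'$ be the previous and the next FG job on $M(T)$, if they exist.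

*Example.* In Example E, $\nu(a)=b$ and $\nu(b)=c$. So $\sigma_b=0$, $\sigma_c=1$ and $\varphi_b=\varphi_c=1$. The jobs without pred are $a$ and $d$, which is $\delta=2$ of them. Also $a'=d$ and $d^-=a$.

**What chains give at once, and why it is not enough.** Since $M(\nu(J))=O(J)>M(J)$, following $\nu$ strictly increases the machine index. So the FG jobs split into maximal chains $J,\nu(J),\nu^2(J),\dots$, each of at most $m$ jobs. Each chain ends in a bad job, and each bad job ends exactly one chain. Hence $N\le m\delta$, and (3) gives only $2-\frac1{2m}$. We need to know more about how the machines along a chain are related, and then how many jobs each machine can carry.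

## Three timing facts

These are the only facts about the two schedules that the rest of the proof uses directly. The first says that the window charging $T$ comes close to the end of $T$ when $\varphi_T$ is small.

**(F1)** If $T$ is charged and has a pred, then $\tau_T\ge\sigma_T+\ell_{M(T)}=\mathrm{end}(T)-\varphi_T$.

*Proof.* OPT starts the two jobs $\mathrm{pred}(T)\prec w_T$ (indeed $\mathrm{pred}(T)\prec T\prec w_T$) on $M(T)$, at times $\sigma_T$ and $\tau_T$. The equality is $\mathrm{end}(T)-\varphi_T=\alpha_T+\ell_{M(T)}-(\alpha_T-\sigma_T)$. $\square$

The second says that between the window of $T$ and the OPT start belonging to the next FG job there is room for a whole slot.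

**(F2)** If $T$ is charged and $T'$ exists and has a pred, then $\sigma_{T'}\ge\tau_T+\ell_{M(T)}$.

*Proof.* By definition $T'$ is the first FG job on $M(T)$ after $\mathrm{pred}(T')$. Since $T\prec T'$ is on $M(T)$, we get $T\preceq\mathrm{pred}(T')$. FG does not run $\mathrm{pred}(T')$ on $M(T)=O(\mathrm{pred}(T'))$, so $T\prec\mathrm{pred}(T')$. Machine $M(T)$ is idle at $\mathrm{pred}(T')$, so $T$ has ended: $\sigma_{T'}\ge\mathrm{end}(T)>\tau_T$. OPT starts both $w_T$ and $\mathrm{pred}(T')$ on $M(T)$, at times $\tau_T<\sigma_{T'}$, so these times differ by at least $\ell_{M(T)}$. $\square$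

The third uses that at a window all machines are busy.

**(F3)** Let $w$ be a window and $T$ an FG job on machine $i$ with $w\prec T$. Then $T^-$ exists and $r_w<\mathrm{end}(T^-)$.

*Proof.* Some FG job $S\prec w\prec T$ on $i$ runs at $w$. Then $S\preceq T^-$, so $\mathrm{end}(T^-)\ge\mathrm{end}(S)>r_w$. $\square$

*Example.* In Example E, $\tau_b=6=\sigma_b+\ell_2$, so (F1) is tight for $b$. For $w=w_1$ and $T=d$, (F3) says that $d^-=a$ ends after time 3; it ends at 4.

## Along a chain, slot lengths double

**Definition (regular).** An FG job $T$ is *regular* if $T$ is good, has a pred, and $T'$ either does not exist or has a pred. Each of the three conditions fails for at most $\delta$ jobs (for the third, $T\mapsto T'$ is injective). So at most $3\delta$ FG jobs are non-regular.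

*Example.* In Example E, $b$ is regular: it is good, $\mathrm{pred}(b)=a$, and $b'$ does not exist. The job $a$ has no pred, so it is not regular.

**Notation for chains.** Consider a chain $J_0,\dots,J_s$ of regular jobs with $J_t=\nu(J_{t-1})$. Write $\alpha_t,l_t,\tau_t$ for start, slot length and charging time of $J_t$. Then $l_0\le l_1\le\cdots$, since machine indices increase. Put $\varphi_t=\varphi_{J_t}=\alpha_t-\alpha_{t-1}$ for $t\ge1$. By (5) all $J_t$ have the same first window $\omega$ and precede it, and $J_0$ runs at $\omega$. Hence
$$\varphi_1+\dots+\varphi_s=\alpha_s-\alpha_0\le r_\omega-\alpha_0<l_0.\tag{6}$$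

**Lemma 1.** For $2\le t\le s$: $\;l_t>2l_{t-1}-\varphi_t-\varphi_{t-1}$.

*Proof.* The purpose is to show that while $J_t$ runs, OPT must fit two slots of length $l_{t-1}$ on the machine of $J_{t-1}$.

By (F1), $\tau_t\ge\alpha_{t-1}+l_t\ge\alpha_{t-1}+l_{t-1}=\mathrm{end}(J_{t-1})$, so $J_{t-1}$ does not run at $w_{J_t}$. As $w_{J_t}$ is a window, the machine of $J_{t-1}$ is busy there. Earlier jobs on this machine ended even before $J_{t-1}$. So a later job on it precedes $w_{J_t}$: the next job $J_{t-1}'$ exists and $J_{t-1}'\prec w_{J_t}$. By regularity of $J_{t-1}$, the job $J_{t-1}'$ has a pred, and $\sigma_{J_{t-1}'}\le\alpha_{J_{t-1}'}\le\tau_t$. By (F2) for $J_{t-1}$, and then (F1) for $J_{t-1}=\nu(J_{t-2})$,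
$$\tau_t\ge\sigma_{J_{t-1}'}\ge\tau_{t-1}+l_{t-1}\ge\alpha_{t-2}+2l_{t-1}.$$
Since $\tau_t<\mathrm{end}(J_t)=\alpha_t+l_t$, we get $l_t>2l_{t-1}-(\alpha_t-\alpha_{t-2})=2l_{t-1}-\varphi_t-\varphi_{t-1}$. $\square$

**Lemma 2.** (a) If $s=3$, then $r_\omega-\alpha_2<l_3/3$. (b) If $s=5$, then $l_5>4l_0$.

*Proof.* (a) Let $\psi=r_\omega-\alpha_2$. Then $\psi\ge\alpha_3-\alpha_2=\varphi_3$, and by (6) $\varphi_1+\varphi_2+\psi=r_\omega-\alpha_0<l_0$. Lemma 1 for $t=3$ and $t=2$ gives
$$l_3>2l_2-\varphi_3-\varphi_2>2(2l_1-\varphi_2-\varphi_1)-\varphi_3-\varphi_2=4l_1-2\varphi_1-3\varphi_2-\varphi_3 .$$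
The right side is at least $4l_0-2\varphi_1-3\varphi_2-\psi$, which exceeds
$$4(\varphi_1+\varphi_2+\psi)-2\varphi_1-3\varphi_2-\psi=2\varphi_1+\varphi_2+3\psi\ge3\psi .$$

(b) Apply Lemma 1 successively for $t=5,4,3,2$:
$$\begin{aligned}l_5&>2l_4-\varphi_4-\varphi_5\\&>4l_3-2\varphi_3-3\varphi_4-\varphi_5\\&>8l_2-4\varphi_2-6\varphi_3-3\varphi_4-\varphi_5\\&>16l_1-8\varphi_1-12\varphi_2-6\varphi_3-3\varphi_4-\varphi_5 .\end{aligned}$$
All coefficients are at most 12, $l_1\ge l_0$, and $\sum\varphi_t<l_0$ by (6). So $l_5>16l_0-12l_0=4l_0$. $\square$

**Example S (a staircase).** This instance shows a chain of six regular jobs with lengths that almost exactly double. There are 8 machines with $\ell_1=10$ and $\ell_i=9\cdot2^{i-2}+1$ for $i\ge2$, so the lengths are $10,10,19,37,73,145,289,577$. For $2\le i\le7$ put $T_i=i-2+\ell_i$, that is, $10,20,39,76,149,294$. From $\ell_{i+1}=2\ell_i-1$ one gets $T_{i+1}=T_i+\ell_i$. The jobs, in order of presentation, are: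

- $x_i$ at time $i-1$, for $i=1,\dots,8$, then $w_1$ at time $8$;
- at time $T_2=10$: first $f$, then $w_2$;
- at time $T_i$, for $i=3,\dots,7$: first $e_{i,1},\dots,e_{i,i-1}$, then $v_i$, then $w_i$.

FG starts $x_i$ on machine $i$ and rejects $w_1$. At time 10 it starts $f$ on machine 1, where $x_1$ has just ended, and rejects $w_2$, because $x_2$ ends at 11. At time $T_i$ with $i\ge3$, machines $i,\dots,8$ are busy with $x_i,\dots,x_8$, since $x_i$ ends at $i-1+\ell_i=T_i+1$ and $x_j$ with $j>i$ ends later. Machines $1,\dots,i-1$ are idle: $x_{i-1}$ ended at $T_{i-1}+1$, and the jobs started at $T_{i-1}$ on machines $1,\dots,i-2$ ended by $T_{i-1}+\ell_{i-1}=T_i$. So $e_{i,q}$ goes to machine $q$, and $v_i,w_i$ are rejected.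

As OPT take this schedule. On machine 1, it runs $w_1$ in $[8,18)$ and $v_3,\dots,v_7$ at times $T_3,\dots,T_7$. On machine $i$ with $2\le i\le7$, it runs $x_{i-1}$ in $[i-2,T_i)$, then $w_i$ in $[T_i,T_{i+1})$ with $T_8=T_7+\ell_7$, and then, if $i\le6$, $e_{i+1,1}$ from $T_{i+1}$ on. On machine 8, it runs $x_7$. This is feasible.

For $1\le i\le7$, $x_i$ is good: $O(x_i)=i+1$ is idle at $x_i$, and $w_i$ charges $x_i$. Its successor is $\nu(x_i)=x_{i+1}$. For $2\le i\le6$, the next job on machine $i$ is $x_i'=e_{i+1,i}$. It has pred $e_{i+1,1}$, which FG runs on machine 1, which OPT runs on machine $i$, idle at that moment, and which is charged by $v_{i+1}$. The job $x_7'$ does not exist. So $x_2,\dots,x_7$ are regular. Here all $\varphi_t=1$, and Lemma 1 reads $2\ell_{i}-1>2\ell_{i}-2$.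

**Why doubling alone does not finish.** Splitting a regular chain into blocks of five links, Lemma 2(b) bounds its number of links by about $5\log_4(\ell_m/\ell_1)$. This still depends on the speeds. Nothing so far prevents the machine set from having arbitrarily many scales of length, with the jobs of each scale mapped injectively by $\nu^5$ into slower machines. The way forward is to fix one scale of fast machines and to count the same jobs in two ways against the slower machines that receive their chains.

## Deep, very nice and nice jobs

**Definition (deep).** An FG job $T$ is *deep* if $T,\mathrm{pred}(T),\mathrm{pred}^2(T),\mathrm{pred}^3(T)$ exist and are regular. Lemma 2(a) applied to the chain $\mathrm{pred}^3(T),\dots,T$, where $\alpha_2=\sigma_T$, gives for deep $T$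
$$\varphi_T\le r_{\omega_T}-\sigma_T<\tfrac13\ell_{M(T)}.\tag{7}$$
By (F1), the window of a deep job lies in the last third of its slot.

**Definition (very nice).** $J$ is *very nice* if $J$ is deep and $J^-$ is deep or does not exist.

**Definition (nice).** $K$ is *nice* if $K_t:=\nu^t(K)$, $t=0,\dots,5$, exist and are regular, and the job $P(K):=(K_5)^-$ is deep or does not exist. For nice $K$ put $\lambda(K)=M(K_5)$. By Lemma 2(b), $\ell_{\lambda(K)}>4\ell_{M(K)}$. By (5), $K_t\prec\omega_K$ for $t=0,\dots,5$. The map $K\mapsto K_5$ is injective, since $\nu$ is.

*Example.* In Example S the jobs $x_5,x_6,x_7$ are deep, and very nice because they have no previous job on their machines. For $x_5$, (7) reads $1\le8-3<73/3$. The job $x_2$ is nice: $K_5=x_7$ has no previous job on machine 7, $\lambda(x_2)=7$, and $289>4\cdot10$. In Example E, $b$ is regular but not deep, since $\mathrm{pred}(b)=a$ is not regular; it is not nice, since $\nu(b)=c$ is bad.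

**Step: counting the exceptions.** We show that all but $O(\delta)$ jobs have these properties.

*Not deep: at most $12\delta$.* If $T$ is not deep, take the least $r\in\{0,1,2,3\}$ such that $\mathrm{pred}^r(T)$ is non-regular. It exists, because regular jobs have preds, so the first failure is never the absence of a pred. Then $T=\nu^r(U)$ for a non-regular $U$. There are at most $3\delta$ such $U$ and four values of $r$.

*Not very nice: at most $24\delta$.* Either $J$ is not deep, or $J^-$ exists and is not deep. As $J\mapsto J^-$ is injective, each case accounts for at most $12\delta$ jobs. Let $e\le24\delta$ be the number of FG jobs that are not very nice.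

*Not nice: at most $30\delta$.* Suppose first that some $K_t$ with $0\le t\le5$ fails to exist or to be regular. Take the least such $t$. The earlier ones are good, so $K_t$ exists and is non-regular. By injectivity of $\nu$, $K$ is determined by $t$ and $K_t$, so there are at most $6\cdot3\delta=18\delta$ such $K$. Otherwise all $K_t$ are regular, and $P(K)$ exists and is not deep. Since $P(K)$ determines $K_5=P(K)'$ and hence $K$, there are at most $12\delta$ such $K$. Let $b\le30\delta$ be the number of FG jobs that are not nice.

## Blocking: a chain cannot pass a long running job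

Let $J$ be a very nice job on a slow machine $k$. At its window $w_J$, near the end of $J$, every much faster machine carries some job $K$. The next lemma says that the chain of such a $K$, if $K$ is nice, must stop at a machine strictly faster in index than $k$.

**Lemma 3 (blocking).** Let $J$ be very nice on machine $k$, let $i$ satisfy $\ell_i\le\frac23\ell_k$, and let $K$ be the FG job running on $i$ at the window $w_J$. If $K$ is nice, then $\lambda(K)<k$.

*Proof.* **Step 1: the whole chain of $K$ starts between $\omega_J$ and $w_J$.** Since $\mathrm{end}(K)>\tau_J$, (F1) for $J$ and (7) for $J$ give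
$$\alpha_K>\tau_J-\ell_i\ge\sigma_J+\ell_k-\ell_i\ge\sigma_J+\tfrac13\ell_k>r_{\omega_J}.$$
So $\omega_J\prec K\prec w_J$. Let $K$ be nice and suppose, for contradiction, that $\lambda:=\lambda(K)\ge k$. As $w_J$ is a window after $K$, we have $\omega_K\preceq w_J$, and so $\omega_J\prec K_t\prec w_J$ for $t=0,\dots,5$.

**Step 2: $\lambda=k$ is impossible.** In this case FG starts $K_5$ on $k$ with $J\prec\omega_J\prec K_5\prec w_J$. But $J$ occupies machine $k$ until after $\tau_J\ge\alpha_{K_5}$.

**Step 3: if $\lambda>k$, the previous job on $\lambda$ is charged before $J$ starts.** Now $\ell_\lambda\ge\ell_k$. Since $\omega_J\prec K_5$, (F3) shows that $P=P(K)$ exists and $\mathrm{end}(P)>r_{\omega_J}$. As $K$ is nice, $P$ is deep. By (F1) for $P$,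
$$\tau_P\ge\mathrm{end}(P)-\varphi_P>r_{\omega_J}-\varphi_P\ge\alpha_J-\varphi_P.\tag{8}$$
Apply (F2) to $P$ and $P'=K_5$, whose pred is $K_4$:
$$\tau_P+\ell_\lambda\le\alpha_{K_4}\le\tau_J<\alpha_J+\ell_k .$$
So $\tau_P<\alpha_J+\ell_k-\ell_\lambda\le\alpha_J$. Comparing the first inequality with (8) gives $\varphi_P>\ell_\lambda-\ell_k$. By (7), $\varphi_P<\ell_\lambda/3$. So $\frac23\ell_\lambda<\ell_k$, that is $\ell_\lambda<\frac32\ell_k$, and $\varphi_P<\frac12\ell_k$.

**Step 4: the previous job on $k$ gives the contradiction.** As $\tau_P<\alpha_J$, we have $w_P\prec J$. By (F3), $J^-$ exists and $\tau_P<\mathrm{end}(J^-)$. As $J$ is very nice, $J^-$ is deep. By (F1) for $J^-$, and (F2) for $J^-$ and its next job $J$,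
$$\tau_P<\mathrm{end}(J^-)\le\tau_{J^-}+\varphi_{J^-}\le\sigma_J-\ell_k+\varphi_{J^-}.$$
On the other hand (8) contains $\tau_P>r_{\omega_J}-\varphi_P\ge\sigma_J-\varphi_P$. Hence, using (7) for $J^-$,
$$\ell_k<\varphi_{J^-}+\varphi_P<\tfrac13\ell_k+\tfrac12\ell_k,$$
a contradiction. $\square$

## Crossing: few chains from one machine reach beyond $k$

**Lemma 4 (crossing).** For machines $i,k$, the number of nice jobs $K$ on $i$ with $\lambda(K)\ge k$ is at most $2n_k$, where $n_k$ is the number of FG jobs on $k$.

*Proof.* **Step 1: the first windows of two such jobs are far apart.** Let $K^1\prec K^2$ be two such jobs, and put $\omega^q=\omega_{K^q}$ and $\lambda=\lambda(K^2)$. Since $K^1$ is good, it runs at $\omega^1$. So $r_{\omega^1}<\mathrm{end}(K^1)\le\alpha_{K^2}$, both jobs being on $i$, and therefore $\omega^1\prec K^2\prec K^2_5$. By (F3), $P=P(K^2)$ exists and $\mathrm{end}(P)>r_{\omega^1}$; by niceness $P$ is deep. Since $K^2_4\prec\omega^2$, we get from (F2) for $P$ and $P'=K_5^2$, then (F1) and (7) for $P$,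
$$r_{\omega^2}\ge\alpha_{K^2_4}\ge\tau_P+\ell_\lambda\ge\mathrm{end}(P)-\varphi_P+\ell_\lambda>r_{\omega^1}+\tfrac23\ell_\lambda\ge r_{\omega^1}+\tfrac23\ell_k .$$

**Step 2: mapping to the jobs on $k$.** Map each such $K$ to the FG job on $k$ running at $\omega_K$; it exists because $\omega_K$ is a window. If three jobs $K^1\prec K^2\prec K^3$ had the same image $T$, then Step 1 applied twice gives $r_{\omega^3}-r_{\omega^1}>\frac43\ell_k$. But $T$ has slot length $\ell_k$ and runs at both $\omega^1$ and $\omega^3$, so these times differ by less than $\ell_k$, a contradiction. So every job on $k$ has at most two preimages. $\square$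

## One class of fast machines against the next slower ones

Fix $a>0$. Let $\Gamma=\{i:a\le\ell_i<2a\}$ and suppose $g=|\Gamma|\ge1$. Let
$$R=R_\Gamma=\{i:\ell_i\ge3a\}=\{q_1<\dots<q_\rho\},\qquad h=\min(\lceil g/2\rceil,\rho),\qquad Q=Q_\Gamma=\{q_1,\dots,q_h\}.$$
So $Q$ consists of the fastest machines of $R$, about half as many as there are in $\Gamma$, or all of $R$ if $R$ is smaller.

Let $N_\Gamma$ and $b_\Gamma$ be the numbers of FG jobs, respectively of not-nice FG jobs, on $\Gamma$. Let $n_t$ and $v_t$ be the numbers of FG jobs, respectively of very nice jobs, on $q_t$. Put $S=S_\Gamma=\sum_{t\le h}n_t$ and $E_Q=\sum_{t\le h}(n_t-v_t)$.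

*Example.* In Example S take $a=10$. Then $\Gamma=\{1,2,3\}$, since $\ell_3=19<20$, so $g=3$. Further $R=\{4,\dots,8\}$, $h=2$ and $Q=\{4,5\}$.

Two facts connect $\Gamma$ and $R$. A nice job $K$ on $\Gamma$ has $\ell_{\lambda(K)}>4a$, so $\lambda(K)\in R$. For $i\in\Gamma$ and $k\in R$ we have $\ell_i<2a\le\frac23\ell_k$, so Lemma 3 applies.

The plan is this. By blocking, each very nice job on $q_t$ forces $g$ jobs on $\Gamma$ whose chains land on $q_1,\dots,q_{t-1}$; this makes the total $S$ small. By crossing, the chains from $\Gamma$ that do not land on $Q$ are also few; this makes $N_\Gamma$ small.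

**Claim 1.** $S\le2b_\Gamma+2E_Q$.

*Proof.* For $h=0$ the claim is trivial. Let $h\ge1$ and fix $t\le h$. For $i\in\Gamma$ and $J$ very nice on $q_t$, let $K(i,J)$ be the FG job on $i$ running at $w_J$.

For fixed $i$ these are distinct for distinct $J$. Indeed, OPT starts the distinct jobs $w_J$ on $q_t$, so their times differ by at least $\ell_{q_t}>\ell_i$, whereas two windows at which one job on $i$ runs are less than $\ell_i$ apart. For different $i$ they are on different machines. So there are $g\,v_t$ distinct jobs $K(i,J)$ on $\Gamma$. At most $b_\Gamma$ of them are not nice. The nice ones satisfy $\lambda(K)\in R$ and, by Lemma 3, $\lambda(K)<q_t$, so $\lambda(K)\in\{q_1,\dots,q_{t-1}\}$. As $K\mapsto K_5$ is injective and $K_5$ is on $\lambda(K)$, there are at most $\sum_{s<t}n_s$ of them. Hence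
$$g\,v_t\le b_\Gamma+\sum_{s<t}n_s .$$
Sum over $t\le h$. Each $n_s$ with $s\le h$ is counted at most $h-1$ times on the right, $h\le\lceil g/2\rceil\le g$, and $h-1\le g/2$. So
$$g\sum_{t\le h}v_t\le h\,b_\Gamma+(h-1)S\le g\,b_\Gamma+\tfrac g2S .$$
Dividing by $g$, $S=\sum_{t\le h}v_t+E_Q\le b_\Gamma+\frac S2+E_Q$, which is the claim. $\square$

**Claim 2.** $N_\Gamma\le5S+b_\Gamma\le11b_\Gamma+10E_Q$.

*Proof.* Let $y=N_\Gamma-b_\Gamma$ be the number of nice jobs on $\Gamma$. If $\rho\le\lceil g/2\rceil$, then $Q=R$, every $K_5$ lies on $Q$, and injectivity of $K\mapsto K_5$ gives $y\le S$.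

Otherwise $h=\lceil g/2\rceil\ge g/2$. Choose $t\le h$ with $n_t$ minimal, so $n_t\le S/h\le2S/g$. The nice jobs on $\Gamma$ with $\lambda(K)<q_t$ have $\lambda(K)\in\{q_1,\dots,q_{t-1}\}$, so by injectivity they number at most $\sum_{s<t}n_s\le S$. Those with $\lambda(K)\ge q_t$ number at most $2n_t$ for each $i\in\Gamma$, by Lemma 4 with $k=q_t$, hence at most $g\cdot2n_t\le4S$ in total. So $y\le5S$.

This proves the first inequality. The second is Claim 1: $5(2b_\Gamma+2E_Q)+b_\Gamma=11b_\Gamma+10E_Q$. $\square$

The sizes of the two sets balance here. Claim 1 needs $h-1\le g/2$, so that the term $(h-1)S$ can be absorbed. Claim 2 needs $h\ge g/2$, so that the smallest $n_t$ is at most $2S/g$.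

## Summing over dyadic length classes

**Step 1: selecting classes.** Let $\Gamma_j=\{i:2^j\le\ell_i<2^{j+1}\}$ for $j\in\mathbb Z$, so $a=2^j$. If we summed Claim 2 over all $j$, the sets $Q_{\Gamma_j}$ could overlap, and the terms $E_{Q_{\Gamma_j}}$ would be counted many times. To prevent this, fix a parity, and go through the nonempty $\Gamma_j$ with $j$ of this parity in increasing order of $j$. *Select* $\Gamma_{j'}$ unless $\Gamma_{j'}\subseteq Q_{\Gamma_j}$ for some previously selected $\Gamma_j$.

**Step 2: the sets $Q_\Gamma$ of selected classes are pairwise disjoint.** Let $j<j'$ have equal parity. Then lengths in $\Gamma_{j'}$ are at least $4\cdot2^j$, so $\Gamma_{j'}\subseteq R_{\Gamma_j}$. If both classes are selected, then $Q_{\Gamma_j}$ does not contain all of $\Gamma_{j'}$. Since $Q_{\Gamma_j}$ is an initial segment of $R_{\Gamma_j}$, it does not contain the machine of largest index in $\Gamma_{j'}$; otherwise it would contain all of $\Gamma_{j'}$. Nor does it contain any machine of larger index. All machines of $Q_{\Gamma_{j'}}$ have length at least $3\cdot2^{j'}$, hence larger index than all of $\Gamma_{j'}$. So $Q_{\Gamma_j}\cap Q_{\Gamma_{j'}}=\emptyset$.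

**Step 3: one parity.** Each unselected class lies inside $Q_\Gamma$ for some selected $\Gamma$, and so its jobs are counted in $S_\Gamma$. By Claims 1 and 2, the number of FG jobs on classes of this parity is at most
$$\sum_{\Gamma\ \text{selected}}(N_\Gamma+S_\Gamma)\le\sum_{\Gamma\ \text{selected}}(13b_\Gamma+12E_{Q_\Gamma}).$$

**Step 4: both parities.** Every machine lies in exactly one class $\Gamma_j$. Over both parities together $\sum b_\Gamma\le b$, since the classes are disjoint. For each parity separately $\sum E_{Q_\Gamma}\le e$, since the sets $Q_\Gamma$ are disjoint and $E_{Q_\Gamma}$ counts the jobs on $Q_\Gamma$ that are not very nice. Adding the two parities,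
$$N\le13b+24e\le13\cdot30\,\delta+24\cdot24\,\delta=390\,\delta+576\,\delta=966\,\delta .$$
This is (4). By (3),
$$\mathrm{OPT}\le2N-\frac\delta2\le2N-\frac N{1932}=\left(2-\frac1{1932}\right)\mathrm{FG},$$
which proves Theorem 1. $\blacksquare$
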